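# Cover depth against Stanley depth for Stanley–Reisner rings

## Two disjoint segments in four variables

Let $K$ be a field and let
$$M=K[x_1,x_2,x_3,x_4]/(x_1x_3,\;x_1x_4,\;x_2x_3,\;x_2x_4).$$
A monomial is nonzero in $M$ exactly when it uses only $x_1,x_2$ or only $x_3,x_4$. So $M$ is spanned by the monomials of two polynomial rings that share only the monomial $1$:
$$M=K[x_1,x_2]+K[x_3,x_4].$$
This covers $M$ by two pieces, each a free module of rank one over a polynomial ring in two variables. The sum is not direct, because $1$ is in both pieces.

Can we cut $M$ into pieces of the same kind without overlap? Let a piece be $mK[Z]$, where $m$ is a nonzero monomial, $Z$ is a set of variables, and no product of $m$ with a monomial in $Z$ vanishes. One direct decomposition is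
$$M=K[x_1,x_2]\;\oplus\;x_3K[x_3,x_4]\;\oplus\;x_4K[x_4],$$
but its last piece has only one variable. Suppose there were a direct decomposition into pieces with $|Z|\ge 2$. The piece containing $1$ must be $1\cdot K[Z]$, and since no product may vanish, $Z=\{x_1,x_2\}$ or $Z=\{x_3,x_4\}$. By symmetry take $Z=\{x_1,x_2\}$. The monomial $x_3$ lies in another piece $mK[Z']$, where $m$ divides $x_3$ and $m\ne 1$. So $m=x_3$, and $Z'=\{x_3,x_4\}$ because $x_3x_1=x_3x_2=0$. In the same way $x_4$ lies in the piece $x_4K[x_3,x_4]$. Now $x_3x_4$ lies in two different pieces, a contradiction.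

So with overlaps allowed the smallest piece can have dimension $2$, and without overlaps only $1$. How large can this loss be? Is it at most a constant factor, the same for all numbers of variables?

## Stanley spaces, direct sums and covers

Let $S=K[x_1,\dots,x_n]$ and let $M$ be a finitely generated $\mathbb Z^n$-graded $S$-module.

**Definition (Stanley space).** A *Stanley space* is a $K$-subspace $mK[Z]\subseteq M$, where $m\in M$ is homogeneous, $Z\subseteq\{x_1,\dots,x_n\}$, and $mK[Z]$ is a free $K[Z]$-module. Its *dimension* is $|Z|$.

We take $m\ne0$ throughout, since zero pieces can be dropped from any sum. A nonzero free module has zero annihilator, so freeness says that $um\neq 0$ for every nonzero $u\in K[Z]$. In the example above, $x_3K[x_3,x_4]$ is a Stanley space of dimension $2$, but $x_3K[x_1,x_3]$ is not a Stanley space, because $x_1x_3=0$.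

**Definition (Stanley depth, cover depth).** A *Stanley decomposition* of $M$ is a decomposition $M=\bigoplus_{i=1}^k m_iK[Z_i]$, as a $K$-vector space, into Stanley spaces. Its Stanley depth is $\min_i|Z_i|$, and $\operatorname{sdepth}(M)$ is the maximal Stanley depth of a Stanley decomposition of $M$. The *cover depth* $\operatorname{cdepth}(M)$ is the maximum of $\min_i|Z_i|$ over all covers $M=\sum_{i=1}^k m_iK[Z_i]$ by Stanley spaces, where the sum need not be direct.

A decomposition is a cover, so $\operatorname{sdepth}(M)\le\operatorname{cdepth}(M)$. The example has $\operatorname{sdepth}=1$ and, as we will confirm in Lemma 1, $\operatorname{cdepth}=2$.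

Recall that a *simplicial complex* $\Delta$ on $\{1,\dots,n\}$ is a family of subsets, called *faces*, closed under taking subsets. All our complexes contain $\emptyset$. A *facet* is a face that is maximal under inclusion. For a set $F$ write $x_F=\prod_{i\in F}x_i$. The *Stanley–Reisner ring* is $K[\Delta]=S/I_\Delta$, where $I_\Delta$ is generated by the $x_F$ with $F\notin\Delta$. The nonzero monomials of $K[\Delta]$ are those whose support is a face, and they form a $K$-basis. Each $\mathbb Z^n$-graded component of $K[\Delta]$ therefore has dimension at most $1$, and every homogeneous element is a scalar times a monomial. Our example is $K[\Delta]$ for the complex with facets $\{1,2\}$ and $\{3,4\}$.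

**Problem.** Is there a real constant $C$ such that for every $n>C$, every field $K$ and every simplicial complex $\Delta$ on $\{1,\dots,n\}$, the ring $M=K[\Delta]$ satisfies
$$\operatorname{cdepth}(M)\le C\operatorname{sdepth}(M)\,?$$

The constant must be chosen first and must not depend on $n$; a choice like $C=n-1$ does not count. It is known that the inequality always holds for $C\ge n$. The problem comes from "Stanley's Conjecture, Cover Depth And Extremal Simplicial Complexes".

Cover depth is easy to read off. The next fact is known, and its proof is short.

**Lemma 1.** $\operatorname{cdepth}(K[\Delta])=\min\{|F|: F\text{ a facet of }\Delta\}$.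

*Proof.* Every nonzero monomial has support in some facet, so the Stanley spaces $1\cdot K[x_i: i\in F]$, over all facets $F$, cover $K[\Delta]$. This gives "$\ge$". For "$\le$", let $F$ be a facet of minimal size and take any cover. The sum of the pieces contains $x_F$, and all pieces are graded, so some piece $mK[Z]$ is nonzero in the degree of $x_F$. That component is one-dimensional, so $x_F\in mK[Z]$. Hence $m$ is, up to a scalar, $x_A$ with $A\subseteq F$. Identify $Z$ with its set of indices; then $F\subseteq A\cup Z$. By freeness $x_Ax_Z\ne0$, so $A\cup Z\in\Delta$. As $F$ is a facet, $A\cup Z=F$, and $|Z|\le|F|$. $\square$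

## Decompositions as interval partitions of the face poset

Stanley depth can also be made combinatorial. For finite sets $F\subseteq G$ let $[F,G]=\{H:F\subseteq H\subseteq G\}$. We call $F$ the *bottom* and $G$ the *top* of this interval. The following is a special case of a result of Herzog–Vladoiu–Zheng, proved here.

**Lemma 2.** $\operatorname{sdepth}K[\Delta]\ge s$ if and only if $\Delta$ is a disjoint union of intervals $[F_i,G_i]$ with $G_i\in\Delta$ and $|G_i|\ge s$.

*Proof.* Suppose first that such intervals are given. For $F\subseteq G\in\Delta$ the space $x_FK[G]$ (short for $x_FK[x_i:i\in G]$) is a Stanley space of dimension $|G|$, and its basis is the set of monomials whose support $H$ satisfies $F\subseteq H\subseteq G$. Every nonzero monomial has its support in exactly one interval $[F_i,G_i]$, so it lies in exactly one of the spaces $x_{F_i}K[G_i]$. These spaces form a Stanley decomposition with all dimensions $\ge s$.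

Conversely, let $K[\Delta]=\bigoplus m_iK[Z_i]$ with all $|Z_i|\ge s$. Since graded components have dimension $\le1$, we may take $m_i=x^{\alpha_i}$. Each summand is spanned by monomials, and the sum is direct, so each nonzero monomial lies in exactly one summand. Look only at squarefree monomials $x_H$ with $H\in\Delta$. If $x^{\alpha_i}$ is not squarefree, its summand contains none. If $x^{\alpha_i}=x_F$, then $x_Fx^\beta$ with $\beta$ supported in $Z_i$ is squarefree exactly when $x^\beta$ is squarefree with support in $Z_i\setminus F$; so the squarefree monomials of the summand are the $x_H$ with $H\in[F,F\cup Z_i]$. By freeness $x_Fx_{Z_i\setminus F}\neq0$, so $F\cup Z_i\in\Delta$, and $|F\cup Z_i|\ge|Z_i|\ge s$. These intervals partition $\Delta$. $\square$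

Lemmas 1 and 2 do not mention the field, so from now on we work with complexes only. The opening decomposition is the partition of the faces $\emptyset,1,2,3,4,12,34$ into $[\emptyset,12]$, $[3,34]$, $[4,4]$.

## Disjoint simplices and the swallowed pairs

We enlarge the example: let $\Delta$ consist of two disjoint full simplices with $d\ge2$ vertices each. Then $\operatorname{cdepth}=d$. We claim
$$\operatorname{sdepth}K[\Delta]\le\frac{d+1}{2}.$$
Let $s=\operatorname{sdepth}K[\Delta]$ and take a partition as in Lemma 2. The face $\emptyset$ lies in one interval $[\emptyset,G]$, and $G$ lies inside one of the two simplices. Let $W$ be the vertex set of the other. The interval containing a vertex $v\in W$ has bottom $\emptyset$ or $\{v\}$, and the first is impossible, so $\{v\}$ is a bottom. Its top lies in $W$ and has at least $s$ elements, so the interval contains at least $s-1$ pairs. By disjointness $d(s-1)\le\binom d2$, which is the claim.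

For $d=3$ this gives $s\le2$, and $2$ is reached: use $[\emptyset,abc]$ on the first triangle $abc$ and $[1,12],[2,23],[3,13],[123,123]$ on the second triangle $123$. For even $d$ the claim gives $s\le d/2$, so a ratio of at least $2$.

The count used bottoms of size $1$. A sensible next move is to count one level higher. If every pair in $W$ were a bottom, the same count with pairs and triples would give $\binom d2(s-2)\le\binom d3$, that is, $s\le2+\frac{d-2}3$, which is better for large $d$. For disjoint simplices this argument breaks, because pairs need not be bottoms. Take $d$ odd, $W=\mathbb Z/d$, and the intervals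
$$\big[\{v\},\{v,v+1,\dots,v+\tfrac{d-1}2\}\big],\qquad v\in\mathbb Z/d .$$
They are disjoint: a common element of the intervals of $v\ne w$ would contain $v$ and $w$, so both $w-v$ and $v-w$ would lie in $\{1,\dots,\frac{d-1}2\}$ modulo $d$, which is impossible. Every pair $\{v,w\}$ lies in one of them, since one of $w-v$, $v-w$ does lie in that range. So the intervals starting at vertices swallow all the pairs, and no pair is left to be a bottom.

This suggests what to look for. To count at level $q$, we want a complex in which

1. the faces of size less than $q$ are negligible in number compared with the faces of size $q$, so that most faces of size $q$ must be bottoms;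
2. each face of size $q$ lies in only one facet, so that there are few faces of size $q+1$.

If all facets have size $d$, the count should then give about $s\le q+\frac{d-q}{q+1}$, and with $q+1$ near $\sqrt{d+1}$ the right side is about $2\sqrt d$.

## Unbounded ratio, and the exact minimum $\lfloor\sqrt{4d+5}\rfloor-2$

For integers $d\ge0$ put
$$k(d):=\min_{0\le j\le d}\Big(j+\Big\lfloor\frac{d-j}{j+1}\Big\rfloor\Big).$$

**Theorem 3.** Let $1\le q\le d$, let $p\ge d$ be a prime power with $p>d(d+1)4^d$, and let $K$ be any field. There is a simplicial complex $\Delta$ on $n=dp$ vertices, all of whose facets have size $d$ (so $\operatorname{cdepth}K[\Delta]=d$), with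
$$\operatorname{sdepth}(K[\Delta])\le q+\Big\lfloor\frac{d-q}{q+1}\Big\rfloor.$$
Consequently no constant $C$ as in the Problem exists.

**Theorem 4.** Let $M=K[\Delta]$ and $d=\operatorname{cdepth}(M)$. Then
$$\operatorname{sdepth}(M)\ge k(d)=\lfloor\sqrt{4d+5}\rfloor-2,$$
and for every $d\ge0$ and every field this bound is attained. Equivalently, with $s=\operatorname{sdepth}(M)$, one has $\operatorname{cdepth}(M)\le\big\lfloor\frac{s^2+6s+3}4\big\rfloor$, and this is sharp for every $s\ge0$. In particular $\operatorname{cdepth}(M)\le2\operatorname{sdepth}(M)^2$ and $\operatorname{cdepth}(M)\le\sqrt{2n}\,\operatorname{sdepth}(M)$.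

So the answer to the Problem is no, and Theorem 4 says exactly how large the loss is.

## Facets from polynomials of degree less than $q$

We now prove Theorem 3. Both wishes above are met by interpolation: a polynomial of degree less than $q$ is determined by any $q$ values, and any $q$ values occur.

**Construction.** Let $\mathbb F_p$ be the field with $p$ elements. As $p\ge d$, we can fix $d$ distinct points $t_1,\dots,t_d\in\mathbb F_p$. The vertex set is $\{1,\dots,d\}\times\mathbb F_p$. For each polynomial $g\in\mathbb F_p[t]$ of degree $<q$ (the zero polynomial included) let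
$$F_g=\{(i,g(t_i)):1\le i\le d\},$$
and let $\Delta$ be the complex generated by these $p^q$ sets. Since $d\ge q$, the values at $t_1,\dots,t_d$ determine $g$, so the $F_g$ are distinct. They all have size $d$, so none contains another; they are exactly the facets, and $\operatorname{cdepth}K[\Delta]=d$ by Lemma 1.

For $q=1$ the polynomials are constants and $\Delta$ is $p$ disjoint simplices, as in the last section. For a first new case take $d=3$, $q=2$, $p=3$ (here $p$ is too small for the hypothesis of the theorem, but a direct count works). There are $9$ facets, one for each $g=at+b$, all triangles. Any two vertices with distinct first coordinates lie in exactly one facet, so there are $3\cdot 9=27$ pairs. If $\operatorname{sdepth}$ were $3$, every interval would have a facet as its top, and different intervals have different tops, so there would be at most $9$ intervals. At most one has bottom $\emptyset$; it contains $3$ pairs. Each of the others contains at most $2$ pairs. They would cover at most $3+8\cdot2=19<27$ pairs. So $\operatorname{sdepth}\le2$.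

**Step 1: count the faces of size at most $q+1$.** Let $f_i$ be the number of faces of size $i$. Every face has distinct first coordinates. Conversely, let $i\le q$ and take $i$ vertices with distinct first coordinates. Extend the set of first coordinates to $q$ of the indices $1,\dots,d$ and prescribe any values at the new ones. Interpolation gives a polynomial of degree $<q$ with these values, so the $i$ vertices form a face; for $i=q$ the polynomial is unique, so the face lies in exactly one $F_g$. A face of size $q+1$ is a set of $q+1$ indices together with the values there of some $g$, and different $g$ have different values on any $q+1$ of the points. Hence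
$$f_i=\binom di p^i\quad(i\le q),\qquad f_{q+1}=\binom d{q+1}p^q. \tag{1}$$
For $q=d$ the second formula reads $0=0$. Since $q\ge1$, we have $f_1=dp$: every element of the vertex set is a vertex of $\Delta$.

**Step 2: show that most faces of size $q$ are bottoms.** Let $s=\operatorname{sdepth}K[\Delta]$ and take, by Lemma 2, a partition of $\Delta$ into intervals with tops of size $\ge s$. If $s\le q$ the theorem holds, so let $s>q$. Tops are faces, so $s\le d$, and therefore $q<d$. The number of intervals with bottom of size $<q$ is at most the number of such faces,
$$\sum_{i<q}\binom di p^i\le2^dp^{q-1}.$$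
The top of an interval has at most $d$ elements, so the interval contains at most $\binom dq\le2^d$ faces of size $q$. So the intervals with bottom of size $<q$ contain at most $4^dp^{q-1}$ faces of size $q$ in total. A face of size $q$ that is in none of them is itself the bottom of its interval. So at least $\binom dqp^q-4^dp^{q-1}$ intervals have a bottom of size $q$.

**Step 3: compare with the faces of size $q+1$.** An interval with bottom of size $q$ and top $G$, $|G|\ge s$, contains $|G|-q\ge s-q$ faces of size $q+1$. By disjointness and (1),
$$(s-q)\Big(\binom dqp^q-4^dp^{q-1}\Big)\le f_{q+1}=\binom dq\frac{d-q}{q+1}\,p^q .$$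
Divide by $\binom dqp^q$ and use $s-q\le d$, $\binom dq\ge1$ and $p>d(d+1)4^d$:
$$s-q\le\frac{d-q}{q+1}+\frac{(s-q)4^d}{p\binom dq}\le\frac{d-q}{q+1}+\frac{d\,4^d}p<\frac{d-q}{q+1}+\frac1{d+1}. \tag{2}$$
Suppose $s-q\ge\lfloor\frac{d-q}{q+1}\rfloor+1$. A fraction with denominator $q+1$ exceeds its floor by at most $\frac q{q+1}$, so $s-q\ge\frac{d-q}{q+1}+\frac1{q+1}\ge\frac{d-q}{q+1}+\frac1{d+1}$, contradicting (2). Hence $s\le q+\lfloor\frac{d-q}{q+1}\rfloor$.

**Step 4: rule out every constant $C$.** Suppose $C$ works. Since $\operatorname{sdepth}\ge0$, the constant $\max(C,1)$ also works, for every $n>\max(C,1)$. So assume $C\ge1$. Choose an integer $r>2C$ and set $d=r^2-1$, $q=r-1$; then $1\le q\le d$. Choose a prime power $p$ as in the theorem. Since $\frac{d-q}{q+1}=\frac{d+1}{q+1}-1=r-1$, the complex satisfies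
$$\operatorname{cdepth}=(r-1)(r+1),\qquad\operatorname{sdepth}\le2(r-1),$$
and therefore
$$C\operatorname{sdepth}\le2C(r-1)<(r+1)(r-1)=\operatorname{cdepth}.$$
Also $n=dp\ge d\ge r+1>C$. So the inequality fails for this $\Delta$, over every field. This proves Theorem 3. $\blacksquare$

In the same family, $\operatorname{cdepth}\ge\frac{r+1}2\operatorname{sdepth}$.

## The closed form of $k(d)$

The remaining sections prove Theorem 4. We first evaluate $k(d)$. Its values for $d=0,1,\dots,8$ are $0,1,1,2,2,3,3,3,4$; for instance $k(5)=3$, since $j=0,1,2$ give $5,3,3$ and $j=3,4,5$ give $3,4,5$.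

**Lemma 5.** $k(d)=\lfloor\sqrt{4d+5}\rfloor-2$.

*Proof.* Put $N=d+1$ and $t=j+1$. Then $\frac{d-j}{j+1}=\frac Nt-1$, so $j+\lfloor\frac{d-j}{j+1}\rfloor=t+\lfloor N/t\rfloor-2$. We must show
$$\min_{1\le t\le N}\Big\lfloor t+\frac Nt\Big\rfloor=m:=\lfloor\sqrt{4N+1}\rfloor .$$

*Lower bound.* Since $m^2\le4N+1$, for every integer $t\ge1$ we have
$$4(t^2-mt+N)=(2t-m)^2-m^2+4N\ge(2t-m)^2-1\ge-1 .$$
So the integer $t^2-mt+N$ is $\ge0$, that is, $t+N/t\ge m$.

*Upper bound.* From $4N+1<(m+1)^2$ we get $4N\le(m+1)^2-2$. Let $t=\lfloor\frac{m+1}2\rfloor$, so $(2t-m-1)^2\le1$. Then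
$$4(t^2-(m+1)t+N)=(2t-m-1)^2-(m+1)^2+4N\le(2t-m-1)^2-2\le-1<0,$$
so $t+N/t<m+1$. It remains to see $1\le t\le N$. As $N\ge1$, we have $m\ge2$, so $t\ge1$. If $m=2$ then $t=1\le N$. If $m\ge3$ then $t\le\frac{m+1}2\le\frac{(m+1)(m-1)}4=\frac{m^2-1}4\le N$. $\square$

In particular $k$ is nondecreasing.

## Splitting a complex into up-sets of simplices

To bound $\operatorname{sdepth}$ from below we must build partitions. We reduce to one simplex at a time. An *up-set* of subsets of a finite set $V$ is a family $\mathcal U$ such that $A\in\mathcal U$ and $A\subseteq B\subseteq V$ imply $B\in\mathcal U$.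

**Theorem 6.** Let $\mathcal U$ be a nonempty up-set of subsets of a $d$-element set $V$. Then $\mathcal U$ is a disjoint union of intervals whose tops have size $\ge k(d)$.

**Proof of the inequality in Theorem 4, given Theorem 6.** Let $F_1,\dots,F_m$ be the facets of $\Delta$, so $|F_i|\ge d=\operatorname{cdepth}(M)$ by Lemma 1. Assign each face to the first facet that contains it: let $\mathcal U_i$ be the set of subsets of $F_i$ not contained in any $F_l$ with $l<i$. A larger subset of $F_i$ is still contained in none of these $F_l$, so $\mathcal U_i$ is an up-set in $2^{F_i}$. It contains $F_i$, because facets do not contain one another. And $\Delta$ is the disjoint union of the $\mathcal U_i$. By Theorem 6 each $\mathcal U_i$ is a disjoint union of intervals with tops of size $\ge k(|F_i|)\ge k(d)$. Together they partition $\Delta$, and Lemma 2 gives $\operatorname{sdepth}(M)\ge k(d)$. $\square$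

## Blocking on a circle, and why credit must carry over

We want to choose one top $\hat A\supseteq A$ for every $A\subseteq V$, once and for all, and then use only those intervals $[A,\hat A]$ that a given $\mathcal U$ needs. For singletons we have seen how: place $V$ on the circle $\mathbb Z/d$ and extend $\{a\}$ by half of the circle on one side. Turn the picture around, so that $a$ *blocks* the positions in the half after it, and extend $\{a\}$ by the unblocked positions. Two singletons $a\neq b$ never conflict, because one of them blocks the other.

The first thing to try for larger $A$ is this: each $a\in A$ blocks the next $r$ positions, for some $r$ depending on $|A|$, and $\hat A$ is $A$ together with all unblocked positions. Test it for $d=5$, where $k(5)=3$, and for $\mathcal U$ the sets of size at least $2$. Every pair is minimal in $\mathcal U$, so every pair must be a bottom and needs a top of size at least $3$.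

* With $r=2$, the pair $\{0,2\}$ blocks $1,2,3,4$, so nothing is added and the top is too small.
* With $r=1$, the pair $\{0,1\}$ blocks $1,2$, and its top is $\{0,1,3,4\}$. The pair $\{1,3\}$ blocks $2,4$, and its top is $\{0,1,3\}$. Both intervals contain $\{0,1,3\}$.

The collision has a visible cause. For $\{0,1\}$ the block of $0$ falls on $1$, which is already in $A$, and is wasted. So the set $\{0,1\}$ blocks too little. The remedy is to let unused blocking power carry forward. Give each element of $A$ a real amount $\delta$ of credit; walking around the circle, each position uses up one unit, if a unit is there. A position outside $A$ that is reached with less than one unit of credit is unblocked. This is how a running maximum of sums over arcs behaves, and we now define it that way, which also settles where on the circle to start.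

## Weighted arcs and the extension sets

We begin the proof of Theorem 6. For $d=0$ we have $\mathcal U=\{\emptyset\}$ and $k(0)=0$, and there is nothing to do. Let $d\ge1$, $k=k(d)$, $V=\mathbb Z/d$. For $x,y\in V$ the *arc* $[y,x]$ is the set $y,y+1,\dots,x$ read around the circle; it has between $1$ and $d$ elements. (Square brackets around elements of $V$ are arcs; around sets they are intervals.)

**Step 1: record the inequalities that $j<k$ gives.** Let $0\le j<k$. The term for index $0$ in the definition of $k(d)$ is $d$, so $j<k\le d$. The term for index $j$ gives
$$1\le k-j\le\Big\lfloor\frac{d-j}{j+1}\Big\rfloor,\qquad\text{hence } d\ge2j+1. \tag{3}$$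
Put $\delta_j=\frac{d+2}{j+1}$, which is decreasing in $j$. For $j<k$, (3) gives
$$\delta_j>2,\qquad \delta_jj\le d, \tag{4}$$
because the first is equivalent to $d>2j$ and the second, $(d+2)j\le d(j+1)$, to $2j\le d$.

**Step 2: define the extension set $E(A)$.** Let $|A|=j<k$ and $\delta=\delta_j$. For arcs $I$, and also for the empty arc and for $I=V$, put $w_A(I)=\delta|A\cap I|-|I|$. Let
$$L(x)=\max\Big(0,\ \max_yw_A([y,x])\Big),\qquad E(A)=\{x\notin A:L(x-1)<1\},$$
where $[y,x]$ runs over the arcs ending at $x$, of lengths $1,\dots,d$. Here $L(x)$ is the credit left after position $x$. When the set matters we write $L_A$.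

**Step 3: find how $L$ changes from one position to the next.** We claim
$$L(x)=\max\big(0,\;L(x-1)+w_A(\{x\})\big). \tag{5}$$
Here $L(x-1)$ is the maximum of $w_A$ over arcs of lengths $0,1,\dots,d$ ending at $x-1$, the empty arc counting with weight $0$. Appending $x$ turns these into the arcs of length $1,\dots,d$ ending at $x$, together with one wrapped arc, "the whole circle followed by $x$". The wrapped arc has weight $w_A(V)+w_A(\{x\})=\delta j-d+w_A(\{x\})$, and by (4) this is at most $w_A(\{x\})$, the weight of the arc $[x,x]$. So the wrapped arc does not affect the maximum, and (5) follows.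

From (5) we read off three cases. If $x\in A$, then $w_A(\{x\})=\delta-1>0$, so $L(x)=L(x-1)+w_A(\{x\})$. If $x\notin A$ and $L(x-1)\ge1$, then $w_A(\{x\})=-1$ and again $L(x)=L(x-1)+w_A(\{x\})$. If $x\in E(A)$, then $L(x-1)-1<0$, so $L(x)=0$.

**Step 4: show that $E(A)$ is large enough.** Sum $L(x)-L(x-1)$ around the circle. The total is $0$, and by the three cases
$$0=\sum_{x\notin E(A)}w_A(\{x\})-\sum_{x\in E(A)}L(x-1)=\delta j-d+|E(A)|-\sum_{x\in E(A)}L(x-1).$$
The second equality holds because the weights of all positions sum to $\delta j-d$ and each $x\in E(A)$ has weight $-1$. As $L\ge0$,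
$$|E(A)|\ge d-\delta_jj=\frac{d-2j}{j+1}=\frac{d+2}{j+1}-2>\frac{d+1}{j+1}-2\ge\Big\lfloor\frac{d+1}{j+1}\Big\rfloor-2 .$$
Since $|E(A)|$ is an integer, (3) gives
$$|E(A)|\ge\Big\lfloor\frac{d+1}{j+1}\Big\rfloor-1=\Big\lfloor\frac{d-j}{j+1}\Big\rfloor\ge k-j. \tag{6}$$
Set $\hat A=A\cup E(A)$ if $|A|<k$ and $\hat A=A$ if $|A|\ge k$. By (6), $|\hat A|\ge k$ always.

**Example ($d=5$, $k=3$).** For $A=\emptyset$ the credit is always $0$, so $\hat A=V$. For $A=\{0\}$ we have $\delta_1=\frac72$, and $L(0),\dots,L(4)$ are $\frac52,\frac32,\frac12,0,0$. So $1$ and $2$ are blocked and $E(A)=\{3,4\}$. For pairs $\delta_2=\frac73$. For $A=\{0,1\}$ the values of $L$ are $\frac43,\frac83,\frac53,\frac23,0$; credit accumulates at $1$, both $2$ and $3$ are blocked, and $E(A)=\{4\}$. For $A=\{0,2\}$ the values are $\frac43,\frac13,\frac53,\frac23,0$, and again $E(A)=\{4\}$. Rotating, the pair $\{i,i+1\}$ gets the top $\{i-1,i,i+1\}$ and $\{i,i+2\}$ gets $\{i-1,i,i+2\}$. The ten pairs thus use each of the ten triples once, and the collision of the last section is gone.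

## Intervals that meet are nested

The choice $\delta_j=\frac{d+2}{j+1}$ pays off in the following statement.

**Lemma 7.** If $A\ne B$, $|A|\le|B|$ and $[A,\hat A]\cap[B,\hat B]\ne\emptyset$, then $B\in[A,\hat A]$.

*Proof.* Let $H$ be in the intersection.

**Step 1: dispose of the easy cases.** If $|B|\ge k$, then $\hat B=B$, so $H=B$ and $B\in[A,\hat A]$. Let now $|B|<k$; then also $|A|<k$. If $A\subseteq B$, then $A\subseteq B\subseteq H\subseteq\hat A$ and we are done. So suppose $A':=A\setminus B\ne\emptyset$, and put $B':=B\setminus A$. We derive a contradiction. Note that $|B'|\ge|A'|\ge1$, because $|B|\ge|A|$.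

**Step 2: see that each set leaves the other's elements unblocked.** We have $A'\subseteq A\subseteq H\subseteq\hat B=B\cup E(B)$ and $A'\cap B=\emptyset$, so $A'\subseteq E(B)$. Likewise $B'\subseteq H\subseteq A\cup E(A)$ and $B'\cap A=\emptyset$, so $B'\subseteq E(A)$.

**Step 3: cut the circle into arcs that each see only one of the two sets.** Going around the circle and looking only at the elements of $A'\cup B'$, we meet alternating maximal runs of elements of $A'$ and of elements of $B'$. Both sets are nonempty, so there are $p\ge1$ runs of each kind. Let $a_1,b_1,a_2,b_2,\dots,a_p,b_p$ be, in cyclic order, the first elements of these runs, with $a_i\in A'$ and $b_i\in B'$. The arcs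
$$I_i=[a_i,b_i-1],\qquad J_i=[b_i,a_{i+1}-1]\qquad(\text{indices mod }p)$$
partition the circle. Walking forward from $a_i$, the first element of $B'$ we meet is $b_i$, so $I_i$ contains no element of $B'$. Likewise $J_i$ contains no element of $A'$. So
$$A\cap I_i=(A\cup B)\cap I_i,\qquad B\cap J_i=(A\cup B)\cap J_i .$$

**Step 4: bound $|A\cup B|$ from above.** Since $b_i\in E(A)$, we have $L_A(b_i-1)<1$. The arc $I_i$ ends at $b_i-1$, so $w_A(I_i)\le L_A(b_i-1)<1$. In the same way $a_{i+1}\in E(B)$ gives $w_B(J_i)<1$. That is,
$$\delta_{|A|}|A\cap I_i|<|I_i|+1,\qquad\delta_{|B|}|B\cap J_i|<|J_i|+1 .$$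
Put $\delta:=\delta_{|B|}\le\delta_{|A|}$. Summing over all $2p$ arcs and using Step 3,
$$\delta\,|A\cup B|<d+2p. \tag{7}$$

**Step 5: contradict this bound.** There are $p$ runs in $A'$, so $|A\cup B|=|B|+|A'|\ge|B|+p$. As $\delta(|B|+1)=d+2$ and $\delta>2$ by (4),
$$\delta|A\cup B|\ge\delta(|B|+1)+(p-1)\delta\ge(d+2)+2(p-1)=d+2p,$$
which contradicts (7). So $A\subseteq B$, and Step 1 finishes the proof. $\square$

Step 5 explains the value of $\delta$: it needs $\delta\ge2$ and $\delta(|B|+1)\ge d+2$. Subject to these, a small $\delta$ is wanted, because Step 4 of the previous section gives $|E(A)|\ge d-\delta|A|$.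

**End of the proof of Theorem 6.** It remains to choose which intervals to use for a given $\mathcal U$. Go through $\mathcal U$ by increasing size and call $B\in\mathcal U$ a *bottom* if $B\notin[A,\hat A]$ for every bottom $A$ with $|A|<|B|$. We use the intervals $[B,\hat B]$ with $B$ a bottom.

They lie in $\mathcal U$, because $\mathcal U$ is an up-set. They cover $\mathcal U$: a member of $\mathcal U$ is either a bottom, and lies in its own interval, or lies in the interval of a smaller bottom, by definition. They are disjoint: if distinct bottoms $A,B$ with $|A|\le|B|$ had intersecting intervals, Lemma 7 would give $B\in[A,\hat A]$, so $A\subsetneq B$ and $|A|<|B|$, contradicting that $B$ is a bottom. All tops have size $\ge k(d)$ by (6). $\blacksquare$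

With this, the inequality $\operatorname{sdepth}(M)\ge k(d)$ of Theorem 4 is proved.

## Sharpness and the inverse bound

We finish the proof of Theorem 4.

**Step 1: the bound $k(d)$ is attained for every $d\ge0$ and every field.** Let $q$ attain the minimum that defines $k(d)$. If $q=0$, then $k(d)=d$. Take the full simplex on $d$ vertices (for $d=0$, $\Delta=\{\emptyset\}$). Its only facet $F$ has size $d$, so $\operatorname{cdepth}=d$, and the single interval $[\emptyset,F]$ shows $\operatorname{sdepth}\ge d$; hence $\operatorname{sdepth}=d=k(d)$. If $q\ge1$, then $1\le q\le d$, and Theorem 3 (with any sufficiently large prime power $p$) gives $\Delta$ with $\operatorname{cdepth}=d$ and $\operatorname{sdepth}\le k(d)$. Equality holds by the lower bound.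

**Step 2: solve $k(d)\le s$ for $d$.** For integers $d,s\ge0$, Lemma 5 gives
$$k(d)\le s\iff\sqrt{4d+5}<s+3\iff4d+6\le(s+3)^2\iff d\le\frac{s^2+6s+3}4. \tag{8}$$
So $\operatorname{sdepth}(M)\ge k(d)$ is equivalent to $\operatorname{cdepth}(M)\le\lfloor\frac{s^2+6s+3}4\rfloor$ with $s=\operatorname{sdepth}(M)$.

**Step 3: the inverse bound is sharp for every $s\ge0$.** Let $D=\lfloor\frac{s^2+6s+3}4\rfloor$. By (8), $k(D)\le s$ and $k(D+1)\ge s+1$. The function $k$ grows by at most $1$ at each step, because
$$\sqrt{4d+9}-\sqrt{4d+5}=\frac4{\sqrt{4d+9}+\sqrt{4d+5}}<1\qquad(d\ge0).$$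
So $k(D)\ge s$, hence $k(D)=s$. By Step 1 there is, over any field, a complex with $\operatorname{cdepth}=D$ and $\operatorname{sdepth}=k(D)=s$.

**Step 4: the two simpler inequalities.** Let $d=\operatorname{cdepth}(M)$ and $s=\operatorname{sdepth}(M)$. If $s=0$, Step 2 gives $d=0$. If $s=1$, it gives $d\le2=2s^2$. If $s\ge2$, then $\frac{s^2+6s+3}4\le2s^2$, because $7s^2-6s-3\ge0$. So $d\le2s^2$ always. Hence $d^2\le2ds^2$, and as $d\le n$,
$$d\le\sqrt{2d}\,s\le\sqrt{2n}\,s .$$
This proves Theorem 4. $\blacksquare$

**Corollary 8.** For fixed $d\ge1$ and over every field, the maximum of $\operatorname{cdepth}/\operatorname{sdepth}$ over Stanley–Reisner rings of cover depth $d$ equals exactly $d/(\lfloor\sqrt{4d+5}\rfloor-2)$, which is asymptotic to $\frac12\sqrt d$ as $d\to\infty$.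

*Proof.* For $d\ge1$ we have $k(d)\ge\lfloor\sqrt9\rfloor-2=1$, so by Theorem 4 the Stanley depth is positive and the ratio is defined. Its maximum is $d/k(d)$, since $k(d)$ is a lower bound for $\operatorname{sdepth}$ that is attained. Finally $\sqrt{4d+5}-3<k(d)\le\sqrt{4d+5}-2$, so $k(d)/(2\sqrt d)\to1$. $\square$
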